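\title{Groups, loops and quasigroups have the same congruence identities}

\begin{abstract}
We prove that a lattice equation holds in the congruence lattice of every group if and only if it holds in the congruence lattice of every loop, and if and only if it holds in the congruence lattice of every quasigroup. More generally, the congruence lattice of any algebra with a Mal'cev polynomial operation is a homomorphic image of a sublattice of the lattice of normal subgroups of a free group. The proof evaluates the alternating words $a_1a_2^{-1}a_3\cdots a_n$ of a free group in the algebra, by means of terms built from the Mal'cev operation that obey the cancellation laws of the free group. It follows that the congruence variety of groups is the largest one associated with a congruence permutable variety.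
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{congruence} of an algebra $\mathbf A$ is an equivalence relation $\theta$ on its universe $A$ that is preserved by the basic operations: if $f$ is a basic operation and $(a_i,b_i)\in\theta$ for all $i$, then $(f(a_1,\dots,a_n),f(b_1,\dots,b_n))\in\theta$. Ordered by inclusion, the congruences form a lattice $\operatorname{Con}\mathbf A$, which records all quotients of $\mathbf A$ and how they lie over one another. For a group $G$, the map $N\mapsto\{(g,h):gh^{-1}\in N\}$ is an isomorphism onto $\operatorname{Con}G$ from the lattice $\mathcal N(G)$ of normal subgroups, in which $N\wedge N'=N\cap N'$ and $N\vee N'=NN'$.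

Let $\mathcal K$ be a variety, that is, a class of algebras defined by identities. A \emph{congruence identity} of $\mathcal K$ is a lattice equation that holds in $\operatorname{Con}\mathbf A$ for every $\mathbf A\in\mathcal K$. For example, the modular law
\[
(x\vee y)\wedge(x\vee z)=x\vee\bigl(y\wedge(x\vee z)\bigr)
\]
is a congruence identity of groups. The law says that $x\le w$ implies $w\wedge(x\vee y)=x\vee(w\wedge y)$, and for normal subgroups $X\le W$ and $Y$, an element $w=xy$ of $W\cap XY$ has $y=x^{-1}w\in W\cap Y$. The \emph{congruence variety} $\mathbf{Con}\,\mathcal K$ is the variety of lattices generated by the lattices $\operatorname{Con}\mathbf A$, $\mathbf A\in\mathcal K$; equivalently, it is the class of all lattices that satisfy every congruence identity of $\mathcal K$. It measures how much of $\mathcal K$ can be seen through lattice equations alone.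

A \emph{quasigroup} is an algebra $(Q;\cdot,\backslash,/)$ satisfying
\begin{equation}\label{eq:quasigroup}
x(x\backslash y)=y,\qquad x\backslash(xy)=y,\qquad (x/y)y=x,\qquad (xy)/y=x,
\end{equation}
so that $x\backslash y$ and $y/x$ are the unique solutions $u$ and $v$ of $xu=y$ and $vx=y$. A \emph{loop} is an algebra $(Q;\cdot,\backslash,/,1)$ satisfying \eqref{eq:quasigroup} and $1x=x=x1$. Let $\mathcal A$, $\mathcal G$, $\mathcal L$ and $\mathcal Q$ be the varieties of abelian groups, groups, loops and quasigroups. Then
\begin{equation}\label{eq:chain}
\mathbf{Con}\,\mathcal A\subseteq\mathbf{Con}\,\mathcal G\subseteq\mathbf{Con}\,\mathcal L\subseteq\mathbf{Con}\,\mathcal Q .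
\end{equation}
The first inclusion holds because $\mathcal A\subseteq\mathcal G$. For the second, a group is a loop with $x\backslash y=x^{-1}y$ and $x/y=xy^{-1}$; the divisions are group terms and $x^{-1}=x\backslash 1$ is a loop term, so the group and the loop have the same congruences. For the third, a constant imposes no condition on an equivalence relation, so a loop has the same congruences as the quasigroup obtained by forgetting $1$.

P\'alfy and Szab\'o proved that some lattice equation holds in $\mathbf{Con}\,\mathcal A$ but not in $\mathbf{Con}\,\mathcal G$, so the first inclusion in \eqref{eq:chain} is strict. Hobby and McKenzie proved that $\mathbf{Con}\,\mathcal K\subseteq\mathbf{Con}\,\mathcal L$ for every locally finite, congruence modular variety $\mathcal K$, which gives a reason to identify $\mathbf{Con}\,\mathcal L$. The following question is posed in \cite{Day}: is the congruence variety associated with groups the same as the one associated with loops, and is it the same as the one associated with quasigroups? Since lattice equations detect the loss of commutativity, one might guess that they also detect the loss of associativity. They do not.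

\begin{theorem}\label{thm:answer}
$\mathbf{Con}\,\mathcal G=\mathbf{Con}\,\mathcal L=\mathbf{Con}\,\mathcal Q$.
\end{theorem}

The proof uses a single feature of quasigroups. A \emph{Mal'cev operation} on a set is a ternary operation $p$ with
\begin{equation}\label{eq:malcev}
p(x,x,z)=z,\qquad p(x,y,y)=x ;
\end{equation}
the model is $xy^{-1}z$ in a group. A \emph{polynomial operation} of $\mathbf A$ is an operation obtained from a term operation by substituting elements of $A$ for some (possibly none) of its variables.

\begin{theorem}\label{thm:main}
Let $\mathbf A$ be an algebra with a Mal'cev polynomial operation; for example, let $\mathbf A$ be any member of a congruence permutable variety. Then $\operatorname{Con}\mathbf A$ is a homomorphic image of a sublattice of $\mathcal N(K)$ for some free group $K$. Hence $\operatorname{Con}\mathbf A\in\mathbf{Con}\,\mathcal G$.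
\end{theorem}

In particular, $\mathbf{Con}\,\mathcal K\subseteq\mathbf{Con}\,\mathcal G$ for every congruence permutable variety $\mathcal K$. Neither theorem depends on the results of P\'alfy--Szab\'o and Hobby--McKenzie; these enter only at the end of Section~\ref{sec:consequences}.

Here is the plan of the proof of Theorem~\ref{thm:main}. Each congruence $\theta$ of $\mathbf A$ determines a normal subgroup $M_\theta$ of a free group $K$ of alternating words in the elements of $A$ (Section~\ref{sec:free}). A computation with the subgroups $M_\theta$ produces intermediate words $a_1a_2^{-1}a_3\cdots a_n$, and it can be repeated in $\mathbf A$ once these words are given values in $A$ in a way that respects all congruences (Section~\ref{sec:transfer}). The word $a_1a_2^{-1}a_3$ gets the value $p(a_1,a_2,a_3)$. For longer words, the obvious iteration of $p$ fails because $p$ need not be associative in any sense, and the core of the proof is a correction procedure that repairs it (Section~\ref{sec:terms}).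

\section{Background and the reduction to Theorem~\ref{thm:main}}\label{sec:background}

Algebras are nonempty. (If an empty quasigroup is admitted, its congruence lattice has one element and satisfies every lattice equation.) We write $a\mathrel\theta b$ for $(a,b)\in\theta$.

\medskip\noindent\emph{Congruence lattices.} In the lattice $\operatorname{Eq}A$ of all equivalence relations on a set $A$, the meet is the intersection and the join is the transitive closure of the union: $(a,b)\in\alpha\vee\beta$ if and only if there is a chain $a=c_0,c_1,\dots,c_s=b$ with each $(c_{j-1},c_j)$ in $\alpha$ or in $\beta$. The lattice $\operatorname{Con}\mathbf A$ is a sublattice of $\operatorname{Eq}A$. Hence, if $\mathbf A$ and $\mathbf B$ have the same universe and every congruence of $\mathbf A$ is a congruence of $\mathbf B$, then $\operatorname{Con}\mathbf A$ is a sublattice of $\operatorname{Con}\mathbf B$. Congruences are preserved by all polynomial operations, since they are preserved by term operations and are reflexive. A \emph{lattice term} is built from variables by $\vee$ and $\wedge$, and the sublattice generated by a subset consists of the values of lattice terms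 at elements of the subset. A variety of lattices is closed under sublattices and homomorphic images.

\medskip\noindent\emph{Permutability.} A variety is \emph{congruence permutable} if any two congruences $\alpha,\beta$ of any member commute under composition of relations, $\alpha\circ\beta=\beta\circ\alpha$. By Mal'cev's theorem, this holds if and only if some ternary term induces a Mal'cev operation on each member. We write $\mathcal M$ for the variety of all algebras $(A;p)$ in which $p$ is a Mal'cev operation.

\medskip\noindent\emph{Free objects.} The $\mathcal M$-free algebra $\mathbf F$ on $x_1,\dots,x_n$ has two properties that we use: every map from $\{x_1,\dots,x_n\}$ to $\mathbf F$ extends to a unique endomorphism of $\mathbf F$, and two terms in $x_1,\dots,x_n$ represent the same element of $\mathbf F$ if and only if their equality is an identity of $\mathcal M$. For a set $X$, let $F(X)$ be the free group with basis $\{[x]:x\in X\}$. A word in the letters $[x]^{\pm1}$ is \emph{reduced} if it has no adjacent pair $[x][x]^{-1}$ or $[x]^{-1}[x]$; each element of $F(X)$ is represented by exactly one reduced word.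

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}]
By \eqref{eq:chain}, it suffices to show that $\mathbf{Con}\,\mathcal Q\subseteq\mathbf{Con}\,\mathcal G$, and by Theorem~\ref{thm:main} it suffices to find a Mal'cev term for quasigroups. A quasigroup may have no identity element, but $y\backslash y$ is a right identity for the single element $y$, and this is enough. Let
\[
p(x,y,z)=\bigl(x/(y\backslash y)\bigr)\cdot(y\backslash z),
\]
which is $xy^{-1}z$ in a group. The third identity in \eqref{eq:quasigroup} gives $p(x,y,y)=(x/(y\backslash y))(y\backslash y)=x$. The first gives $x=x(x\backslash x)$, so the fourth gives $x/(x\backslash x)=x$, and therefore $p(x,x,z)=x(x\backslash z)=z$.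
\end{proof}

\section{Equivalence relations as normal subgroups of a free group}\label{sec:free}

In this section $A$ is a nonempty set. An equivalence relation $\theta$ on $A$ yields a normal subgroup of $F(A)$: the quotient map $\pi\colon A\to A/\theta$ induces a homomorphism $\pi_*\colon F(A)\to F(A/\theta)$ with $\pi_*[a]=[\pi a]$, and we put $N_\theta=\ker\pi_*$. A Mal'cev operation imitates $xy^{-1}z$ and not the product $xy$, so only part of $F(A)$ will have a meaning in an algebra. An \emph{alternating word} of length $n\ge0$ over a set $X$ is a word
\[
[a_1][a_2]^{-1}[a_3][a_4]^{-1}\cdots[a_n]^{\pm1}\qquad(a_i\in X)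
\]
in which $[a_i]$ has exponent $+1$ for odd $i$ and $-1$ for even $i$. Let $H(X)$ be the set of elements of $F(X)$ represented by an alternating word of odd length. Let $H=H(A)$, and let $K$ be the set of elements of $F(A)$ represented by an alternating word of even length.

\begin{lemma}\label{lem:K}
The set $K$ is a subgroup of $F(A)$ and is a free group. If $k\in K$ and $g,h\in H$, then $kh\in H$ and $gh^{-1}\in K$.
\end{lemma}

\begin{proof}
An alternating word of even length followed by an alternating word of length $m$ is alternating, and its length has the parity of $m$. Thus $KK\subseteq K$ and $KH\subseteq H$. The empty word puts $1$ in $K$, and for even $n$ the inverse of $[a_1][a_2]^{-1}\cdots[a_n]^{-1}$ is $[a_n][a_{n-1}]^{-1}\cdots[a_1]^{-1}\in K$. So $K$ is a subgroup. If $g=[a_1][a_2]^{-1}\cdots[a_n]$ and $h=[b_1][b_2]^{-1}\cdots[b_m]$ with $n,m$ odd, then $gh^{-1}=[a_1]\cdots[a_n][b_m]^{-1}[b_{m-1}]\cdots[b_1]^{-1}$ is alternating of even length.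

Fix $a_0\in A$ and let $\sigma\colon F(A\setminus\{a_0\})\to K$ be the homomorphism with $\sigma[a]=[a][a_0]^{-1}$. Its image contains $[a][a_0]^{-1}$ for every $a\in A$ (for $a=a_0$ this element is $1$), hence it contains $[a][b]^{-1}=([a][a_0]^{-1})([b][a_0]^{-1})^{-1}$ for all $a,b\in A$. Every element of $K$ is a product of such elements, so $\sigma$ is onto. The homomorphism $\kappa\colon F(A)\to F(A\setminus\{a_0\})$ that sends $[a_0]$ to $1$ and fixes the other generators satisfies $\kappa\sigma[a]=[a]$, so $\kappa\sigma$ is the identity and $\sigma$ is one-to-one. Thus $K\cong F(A\setminus\{a_0\})$.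
\end{proof}

For $\theta\in\operatorname{Eq}A$ let $M_\theta=K\cap N_\theta$, a normal subgroup of $K$. For $N\in\mathcal N(K)$ and $g,h\in H$, write $g\equiv h\ (N)$ if $gh^{-1}\in N$. This is an equivalence relation on $H$; it grows with $N$, and $g\equiv h\ (N\cap N')$ means that $g\equiv h\ (N)$ and $g\equiv h\ (N')$. Since $gh^{-1}$ always lies in $K$,
\begin{equation}\label{eq:modM}
g\equiv h\ (M_\theta)\iff\pi_*g=\pi_*h .
\end{equation}
The set $A$ sits inside $H$ through $a\mapsto[a]$, and restriction to $A$ leads back from subgroups to equivalence relations:
\[
\rho(N)=\{(a,b)\in A^2:[a]\equiv[b]\ (N)\}.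
\]
By \eqref{eq:modM}, $(a,b)\in\rho(M_\theta)$ if and only if $[\pi a]=[\pi b]$, so $\rho(M_\theta)=\theta$.

For an $r$-ary lattice term $\lambda$ and $\theta_1,\dots,\theta_r\in\operatorname{Eq}A$, we abbreviate
\[
\lambda(\theta)=\lambda(\theta_1,\dots,\theta_r)\in\operatorname{Eq}A,\qquad\lambda(M)=\lambda(M_{\theta_1},\dots,M_{\theta_r})\in\mathcal N(K).
\]
The goal is the equality $\rho(\lambda(M))=\lambda(\theta)$ when the $\theta_i$ are congruences. One inclusion needs no operation on $A$.

\begin{lemma}\label{lem:easy}
For every lattice term $\lambda$ and all $\theta_1,\dots,\theta_r\in\operatorname{Eq}A$, we have $\lambda(\theta)\subseteq\rho(\lambda(M))$.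
\end{lemma}

\begin{proof}
We use induction on $\lambda$. For a variable, $\rho(M_{\theta_i})=\theta_i$. If $\lambda=\lambda_1\wedge\lambda_2$, then $\lambda(\theta)=\lambda_1(\theta)\cap\lambda_2(\theta)\subseteq\rho(\lambda_1(M))\cap\rho(\lambda_2(M))=\rho(\lambda(M))$. If $\lambda=\lambda_1\vee\lambda_2$, then $\rho(\lambda(M))$ is an equivalence relation that contains $\rho(\lambda_j(M))\supseteq\lambda_j(\theta)$ for $j=1,2$, so it contains the join $\lambda(\theta)$.
\end{proof}

The reverse inclusion can fail. The following example shows how it fails and how a Mal'cev operation restores it.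

\begin{example}\label{ex:pentagon}
Let $A=\{1,2,3,4\}$ and define equivalence relations by their blocks:
\[
\beta:\ \{1,2\},\{3\},\{4\};\qquad\gamma:\ \{1,2\},\{3,4\};\qquad\theta:\ \{1,3\},\{2,4\}.
\]
Here $\beta\subseteq\gamma$, the chain $3\mathrel\theta1\mathrel\beta2\mathrel\theta4$ shows that $\beta\vee\theta=A^2$, and $\gamma\wedge\theta$ is the equality relation. So $\gamma\wedge(\beta\vee\theta)=\gamma$, while $\beta\vee(\gamma\wedge\theta)=\beta$: the modular law fails, and the pair $(3,4)$ is the witness. In $\mathcal N(K)$ the modular law holds, and the reason can be seen in one word. Let $m=[3][1]^{-1}[2]\in H$. Identifying $1$ with $2$ turns $m$ into $[3]$, so $m\equiv[3]\ (M_\beta)$ and $m\equiv[3]\equiv[4]\ (M_\gamma)$ by \eqref{eq:modM}. Identifying $3$ with $1$ and $2$ with $4$ turns $m$ into the image of $[4]$, so $m\equiv[4]\ (M_\theta)$. Therefore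
\[
[3][4]^{-1}=\bigl([3]m^{-1}\bigr)\bigl(m[4]^{-1}\bigr)\in M_\beta\,(M_\gamma\cap M_\theta),
\]
and $(3,4)$ lies in $\rho(M_\beta(M_\gamma\cap M_\theta))$ but not in $\beta\vee(\gamma\wedge\theta)$. The set $H$ contains a point $m$ between $[3]$ and $[4]$, and $A$ contains no point that plays its role.

Now let $\beta\subseteq\gamma$ and $\theta$ be congruences of an algebra with a Mal'cev polynomial $p$, and let $a_1,\dots,a_4$ be elements in the same position: $a_3\mathrel\theta a_1\mathrel\beta a_2\mathrel\theta a_4$ and $a_3\mathrel\gamma a_4$. Read the word $m$ as $c=p(a_3,a_1,a_2)$. Each cancellation above becomes an instance of \eqref{eq:malcev}: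
\[
c\mathrel\beta p(a_3,a_1,a_1)=a_3,\qquad c\mathrel\theta p(a_3,a_3,a_4)=a_4,\qquad c\mathrel\gamma a_3\mathrel\gamma a_4 .
\]
Hence $(a_3,c)\in\beta$ and $(c,a_4)\in\gamma\wedge\theta$, so $(a_3,a_4)\in\beta\vee(\gamma\wedge\theta)$. On the four-element set, $c$ would have to equal $3$ and to lie in $\{2,4\}$; so no Mal'cev operation on it preserves $\beta$ and $\theta$.
\end{example}

The example shows that Theorem~\ref{thm:main} needs a hypothesis: for the set $\{1,2,3,4\}$ with no operations, the congruence lattice is not modular and so is not in $\mathbf{Con}\,\mathcal G$. It also shows why the theorem speaks of a homomorphic image of a sublattice. The map $\theta\mapsto M_\theta$ need not preserve meets, even for groups: $\gamma$ and $\theta$ are the kernels of the two projections of $\mathbb Z_2\times\mathbb Z_2$ under the labeling $1=(0,0)$, $2=(0,1)$, $3=(1,0)$, $4=(1,1)$, the subgroup attached to the equality relation $\gamma\wedge\theta$ is trivial, and $m[4]^{-1}=[3][1]^{-1}[2][4]^{-1}$ is a nonempty reduced word in $M_\gamma\cap M_\theta$. The homomorphism goes the other way, from subgroups to congruences.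

\section{Transfer along an evaluation}\label{sec:transfer}

For an arbitrary lattice term, the intermediate points in $H$ are alternating words of arbitrary odd length, and all of them must be read in $A$. Let $\mathbf A$ be an algebra with universe $A$, and keep the notation of Section~\ref{sec:free}. An \emph{evaluation} for $\mathbf A$ is a map $\varphi\colon H\to A$ such that
\begin{itemize}
\item[(E1)] $\varphi([a])=a$ for all $a\in A$;
\item[(E2)] if $\theta\in\operatorname{Con}\mathbf A$ and $g\equiv h\ (M_\theta)$, then $(\varphi(g),\varphi(h))\in\theta$.
\end{itemize}

\begin{proposition}\label{prop:transfer}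
Let $\varphi$ be an evaluation for $\mathbf A$, and let $T$ be the sublattice of $\mathcal N(K)$ generated by the subgroups $M_\theta$, $\theta\in\operatorname{Con}\mathbf A$. Then $\rho$ restricts to a lattice homomorphism from $T$ onto $\operatorname{Con}\mathbf A$.
\end{proposition}

\begin{proof}
Fix $\theta_1,\dots,\theta_r\in\operatorname{Con}\mathbf A$. We want the inclusion $\rho(\lambda(M))\subseteq\lambda(\theta)$. It concerns only words of length one, but a join splits a pair of such words at a longer word, so the induction must cover all of $H$. We claim that for every lattice term $\lambda$ and all $g,h\in H$,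
\begin{equation}\label{eq:transfer}
g\equiv h\ (\lambda(M))\ \Longrightarrow\ (\varphi(g),\varphi(h))\in\lambda(\theta).
\end{equation}
For a variable this is (E2). If $\lambda=\lambda_1\wedge\lambda_2$, then $g\equiv h\ (\lambda_j(M))$ for $j=1,2$, so $(\varphi(g),\varphi(h))\in\lambda_1(\theta)\cap\lambda_2(\theta)$ by induction. Let $\lambda=\lambda_1\vee\lambda_2$. Then $gh^{-1}=n_1n_2$ with $n_j\in\lambda_j(M)$. Put $m=n_2h$. Since $n_2\in K$, Lemma~\ref{lem:K} gives $m\in H$, so $\varphi(m)$ is defined. We have $gm^{-1}=gh^{-1}n_2^{-1}=n_1$ and $mh^{-1}=n_2$. By induction, $(\varphi(g),\varphi(m))\in\lambda_1(\theta)$ and $(\varphi(m),\varphi(h))\in\lambda_2(\theta)$, so $(\varphi(g),\varphi(h))\in\lambda(\theta)$. This proves \eqref{eq:transfer}.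

Taking $g=[a]$ and $h=[b]$ in \eqref{eq:transfer} and using (E1), we get $\rho(\lambda(M))\subseteq\lambda(\theta)$. With Lemma~\ref{lem:easy},
\begin{equation}\label{eq:rho}
\rho(\lambda(M))=\lambda(\theta).
\end{equation}
Let $N,N'\in T$. There are congruences $\theta_1,\dots,\theta_r$ and terms $\lambda,\lambda'$ in $r$ variables with $N=\lambda(M)$ and $N'=\lambda'(M)$. By \eqref{eq:rho}, $\rho(N)=\lambda(\theta)$ is a congruence. Since $\rho(N)$ is defined from $N$ alone, whichever term represents $N$, we may apply \eqref{eq:rho} to $\lambda\vee\lambda'$, $\lambda$ and $\lambda'$: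
\[
\rho(N\vee N')=\rho\bigl((\lambda\vee\lambda')(M)\bigr)=\lambda(\theta)\vee\lambda'(\theta)=\rho(N)\vee\rho(N').
\]
The same line holds with $\wedge$ in place of $\vee$. Finally, $\rho$ maps $T$ onto $\operatorname{Con}\mathbf A$ because $\rho(M_\theta)=\theta$.
\end{proof}

The join step is the reason for working in $K$ and not in $F(A)$. If $c\mathrel\theta d$ and $b,c,d$ are distinct, then $[c]^{-1}[d]\in N_\theta$, but the reduced word $[c]^{-1}[d][b]$ is not alternating, and we shall have no value for it.

\begin{remark}
An evaluation contains a Mal'cev operation. If $\varphi$ is an evaluation, then $p(a,b,c)=\varphi([a][b]^{-1}[c])$ satisfies \eqref{eq:malcev} by (E1), and it preserves every congruence of $\mathbf A$ by (E2) and \eqref{eq:modM}. The next section proves the converse: the values on words of length three can be extended to all lengths.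
\end{remark}

\section{Terms that cancel like alternating words}\label{sec:terms}

It is natural to look for $\varphi$ in the form $\varphi([a_1][a_2]^{-1}\cdots[a_n])=t_n(a_1,\dots,a_n)$, where $t_n$ is a term in $p$; terms preserve congruences. This is not yet enough for (E2). Two words are equivalent modulo $M_\theta$ when their images in $F(A/\theta)$ agree \emph{after cancellation}, and a reduced word may have an image that is not reduced. The terms must therefore be compatible with cancellation at every position, in $A/\theta$ as well as in $A$; that is, the compatibility must be an identity of $\mathcal M$.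

\begin{lemma}\label{lem:terms}
There are terms $t_n(x_1,\dots,x_n)$, $n$ odd, in the language of $p$, with $t_1=x_1$, such that for odd $n\ge3$ and $1\le i\le n-1$ the variety $\mathcal M$ satisfies
\begin{equation}\label{eq:cancel}
t_n(x_1,\dots,x_{i-1},x_i,x_i,x_{i+2},\dots,x_n)=t_{n-2}(x_1,\dots,x_{i-1},x_{i+2},\dots,x_n).
\end{equation}
\end{lemma}

We fix notation for the inductive step. Let $n\ge3$ be odd, let $t_1,\dots,t_{n-2}$ be given, and let $\mathbf F$ be the $\mathcal M$-free algebra on $x_1,\dots,x_n$. For $1\le i\le n-1$, let $e_i$ be the endomorphism of $\mathbf F$ that sends $x_{i+1}$ to $x_i$ and fixes the other generators, and let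
\[
u_i=t_{n-2}(x_1,\dots,x_{i-1},x_{i+2},\dots,x_n)\in\mathbf F .
\]
We say that $v\in\mathbf F$ \emph{satisfies condition $i$} if $e_iv=u_i$. A term $t_n$ satisfies \eqref{eq:cancel} for all $i$ exactly when the element of $\mathbf F$ that it represents satisfies conditions $1,\dots,n-1$. For $n=3$ the conditions are $e_1v=x_3$ and $e_2v=x_1$, and for $v=p(x_1,x_2,x_3)$ they are the identities \eqref{eq:malcev}. So $t_3=p$ works. The first real case is $n=5$.

\begin{example}\label{ex:five}
Let $n=5$ and $t_3=p$. Write $i$ for $x_i$ and $\langle ijk\rangle$ for $p(x_i,x_j,x_k)$, so that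
\[
u_1=\langle345\rangle,\qquad u_2=\langle145\rangle,\qquad u_3=\langle125\rangle,\qquad u_4=\langle123\rangle .
\]
The obvious candidate is $w=p(\langle123\rangle,4,5)$. It satisfies conditions $1$, $2$ and $4$, since $\langle113\rangle=3$, $\langle122\rangle=1$ and $p(\langle123\rangle,4,4)=\langle123\rangle$. Condition $3$ asks for $p(\langle123\rangle,3,5)=\langle125\rangle$, a cancellation across the parenthesis, and this is not an identity of $\mathcal M$. Indeed, on $B=\{0,1\}$ the identities \eqref{eq:malcev} prescribe all values of $p$ except $p(0,1,0)$ and $p(1,0,1)$; set both equal to $0$. Then $p(p(0,1,0),0,1)=p(0,0,1)=1$, while $p(0,1,1)=0$.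

In a group one would repair $w$ by multiplying it by the error $u_3(e_3w)^{-1}$. The operation $p$ permits just this:
\[
w'=p(u_3,e_3w,w)=p\bigl(\langle125\rangle,\ p(\langle123\rangle,3,5),\ p(\langle123\rangle,4,5)\bigr).
\]
Under $e_3$ the last two arguments become equal, so $e_3w'=u_3$. Under $e_1$ the first two arguments become $\langle115\rangle=5$ and $p(3,3,5)=5$, so $e_1w'=e_1w=u_1$. Under $e_2$ they become $\langle125\rangle$ and $p(\langle122\rangle,2,5)=\langle125\rangle$, so $e_2w'=e_2w=u_2$. But condition $4$ is lost. We have
\[
e_4w'=p\bigl(\langle124\rangle,\ p(\langle123\rangle,3,4),\ \langle123\rangle\bigr),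
\]
and in $B$ at $(x_1,x_2,x_3,x_4)=(1,0,1,0)$ this is $p(1,p(0,1,0),0)=p(1,0,0)=1$, while $u_4$ takes the value $p(1,0,1)=0$. A second correction finishes the job. Let $t_5=p(u_4,e_4w',w')$. Then $e_4t_5=u_4$, and conditions $1$, $2$, $3$ survive because $e_1,e_2,e_3$ make the first two arguments equal:
\begin{align*}
e_1e_4w'&=p(4,\,p(3,3,4),\,3)=p(4,4,3)=3=e_1u_4,\\
e_2e_4w'&=p(\langle124\rangle,\,p(1,2,4),\,1)=1=e_2u_4,\\
e_3e_4w'&=p(\langle123\rangle,\,p(\langle123\rangle,3,3),\,\langle123\rangle)=\langle123\rangle=e_3u_4 .
\end{align*}
\end{example}

So a correction at position $k$ preserves the conditions to the left of $k$ and may destroy one to the right. The proof therefore makes the corrections from left to right.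

\begin{proof}[Proof of Lemma~\ref{lem:terms}]
We use induction on $n$. Let $n\ge3$ be odd and suppose that $t_1,\dots,t_{n-2}$ satisfy the lemma. Each $e_k$ is idempotent, and $e_ku_k=u_k$ because $x_{k+1}$ is not among the arguments of $u_k$. In particular, $u_1$ satisfies condition $1$.

\medskip\noindent\emph{Claim.} Let $2\le k\le n-1$. If $v$ satisfies conditions $1,\dots,k-1$, then $v'=p(u_k,e_kv,v)$ satisfies conditions $1,\dots,k$.

\medskip
Starting from $u_1$ and applying the claim for $k=2,\dots,n-1$, we reach an element that satisfies all conditions, and any term that represents it serves as $t_n$. (For $n=3$, the one step gives $p(u_2,e_2x_3,x_3)=p(x_1,x_2,x_3)$.)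

To prove the claim, note first that $e_kv'=p(u_k,e_kv,e_kv)=u_k$ by the identity $p(x,y,y)=x$. Let $i<k$. Then $e_iv'=p(e_iu_k,\,e_ie_kv,\,u_i)$, since $e_iv=u_i$. By the identity $p(x,x,z)=z$, it suffices to show that
\begin{equation}\label{eq:compat}
e_ie_kv=e_iu_k .
\end{equation}
About $v$ we know only the values $e_jv$ for $j<k$, so the task is to move an $e_j$ with $j<k$ next to $v$.

\emph{Case $i<k-1$.} The pairs $\{x_i,x_{i+1}\}$ and $\{x_k,x_{k+1}\}$ are disjoint, so $e_i$ and $e_k$ commute on generators and hence on $\mathbf F$. Thus $e_ie_kv=e_ke_iv=e_ku_i$. Here $n-1\ge k\ge3$, so $n\ge5$ and \eqref{eq:cancel} is available for $t_{n-2}$. The variables $x_k,x_{k+1}$ are adjacent arguments of $u_i$, and $x_i,x_{i+1}$ are adjacent arguments of $u_k$. By \eqref{eq:cancel} for $t_{n-2}$, both $e_ku_i$ and $e_iu_k$ equal $t_{n-4}$ applied to the list $x_1,\dots,x_n$ with $x_i,x_{i+1},x_k,x_{k+1}$ omitted. This gives \eqref{eq:compat}.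

\emph{Case $i=k-1$.} The pairs now overlap. The composite $f=e_{k-1}e_k$, with $e_k$ applied first, sends $x_{k+1}\mapsto x_k\mapsto x_{k-1}$ and $x_k\mapsto x_k\mapsto x_{k-1}$, and fixes all other generators. Then $fe_{k-1}=f$: both sides send $x_k$ to $x_{k-1}$, and $e_{k-1}$ fixes every other generator. Hence
\begin{align*}
e_{k-1}e_kv=fe_{k-1}v=fu_{k-1}&=f\,t_{n-2}(x_1,\dots,x_{k-2},x_{k+1},x_{k+2},\dots,x_n)\\
&=t_{n-2}(x_1,\dots,x_{k-2},x_{k-1},x_{k+2},\dots,x_n)=u_k .
\end{align*}
Since $x_k$ is not among the arguments of $u_k$, also $e_{k-1}u_k=u_k$. This gives \eqref{eq:compat} and proves the claim.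
\end{proof}

The second case says that in the word $x_{k-1}x_{k-1}^{-1}x_{k-1}$ it does not matter which pair is canceled. It is also the place where the order of the corrections matters: $e_{k-1}e_k$ identifies all three of $x_{k-1},x_k,x_{k+1}$, whereas $e_{k+1}e_k$ sends $x_{k+1}$ to $x_k$ and $x_{k+2}$ to $x_{k+1}$, so it does not identify $x_{k+1}$ with $x_{k+2}$.

\begin{lemma}\label{lem:phi}
For each $(X;p)\in\mathcal M$ there is a map $\varphi_X\colon H(X)\to X$ such that
\[
\varphi_X\bigl([a_1][a_2]^{-1}\cdots[a_n]\bigr)=t_n(a_1,\dots,a_n)
\]
for every alternating word of odd length, reduced or not.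
\end{lemma}

\begin{proof}
Adjacent letters of an alternating word have opposite exponents, so the word fails to be reduced if and only if $a_i=a_{i+1}$ for some $i$. Deleting these two letters does not change the group element. It moves the later letters by two places, so the result is an alternating word of odd length $n-2$, and by \eqref{eq:cancel} the value of $t$ is unchanged. After finitely many deletions we reach a reduced word, which is determined by the group element. So all alternating words of odd length that represent one element $g\in H(X)$ have the same value, and we call it $\varphi_X(g)$.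
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p$ be a Mal'cev polynomial operation of $\mathbf A$; in a congruence permutable variety, Mal'cev's theorem provides one. Then $(A;p)\in\mathcal M$. We show that $\varphi_A$ is an evaluation for $\mathbf A$. Property (E1) holds since $t_1=x_1$.

Let $\theta\in\operatorname{Con}\mathbf A$ with quotient map $\pi$. Since $p$ is a polynomial operation of $\mathbf A$, it preserves $\theta$; this is the only link between $p$ and $\mathbf A$ that the proof uses. So $p$ induces an operation on $A/\theta$, this operation satisfies \eqref{eq:malcev}, and $\pi$ is a homomorphism $(A;p)\to(A/\theta;p)$ of members of $\mathcal M$. If $g=[a_1][a_2]^{-1}\cdots[a_n]\in H$, then $\pi_*g=[\pi a_1][\pi a_2]^{-1}\cdots[\pi a_n]\in H(A/\theta)$, and Lemma~\ref{lem:phi} applies to this word even if it is not reduced: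
\[
\varphi_{A/\theta}(\pi_*g)=t_n(\pi a_1,\dots,\pi a_n)=\pi\,t_n(a_1,\dots,a_n)=\pi\varphi_A(g).
\]
If $g\equiv h\ (M_\theta)$, then $\pi_*g=\pi_*h$ by \eqref{eq:modM}, so $\pi\varphi_A(g)=\pi\varphi_A(h)$. This is (E2).

By Proposition~\ref{prop:transfer}, $\operatorname{Con}\mathbf A$ is a homomorphic image of the sublattice $T$ of $\mathcal N(K)$, and $K$ is free by Lemma~\ref{lem:K}. Since $\mathcal N(K)\cong\operatorname{Con}K$ lies in the variety $\mathbf{Con}\,\mathcal G$, so does $\operatorname{Con}\mathbf A$.
\end{proof}

With the reduction in Section~\ref{sec:background}, this also completes the proof of Theorem~\ref{thm:answer}.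

\section{The place of $\mathbf{Con}\,\mathcal G$ among congruence varieties}\label{sec:consequences}

\begin{corollary}\label{cor:max}
$\mathbf{Con}\,\mathcal G$ is the largest congruence variety associated with a congruence permutable variety. For a lattice equation $\varepsilon$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\varepsilon$ is a congruence identity of groups;
\item[(2)] $\varepsilon$ holds in $\mathcal N(F_m)$ for every free group $F_m$ of finite rank;
\item[(3)] $\varepsilon$ is a congruence identity of loops;
\item[(4)] $\varepsilon$ is a congruence identity of quasigroups;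
\item[(5)] $\varepsilon$ holds in the congruence lattice of every algebra with a Mal'cev polynomial operation, in particular throughout every congruence permutable variety.
\end{enumerate}
\end{corollary}

\begin{proof}
The variety $\mathcal G$ has the Mal'cev term $xy^{-1}z$, so it is congruence permutable. With Theorem~\ref{thm:main}, this gives the first assertion and the equivalence of (1) and (5). Theorem~\ref{thm:answer} gives the equivalence of (1), (3) and (4), and (2) is a special case of (1).

It remains to show that if (1) fails, then (2) fails. An equation is equivalent to a pair of inclusions, so let $\lambda\le\mu$ be one of the two inclusions that make up $\varepsilon$, failing in $\mathcal N(G)$ for a group $G$. Write $G\cong F/R$ with $F$ free. Then $\mathcal N(G)$ is isomorphic to the interval from $R$ to $F$ in $\mathcal N(F)$, which is a sublattice. So there are $N_1,\dots,N_r\in\mathcal N(F)$ and an element $g\in\lambda(N_1,\dots,N_r)$ with $g\notin\mu(N_1,\dots,N_r)$. For a subgroup $U$ of $F$ and a lattice term $\nu$, let $\nu(N\cap U)$ be the value $\nu(N_1\cap U,\dots,N_r\cap U)$ in $\mathcal N(U)$, and let $\nu(N)=\nu(N\cap F)$. We need two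 facts, each proved by induction on $\nu$.

First, $\nu(N\cap U)\subseteq\nu(N)$, because $N_i\cap U\subseteq N_i$, and intersections and products of subsets preserve inclusions.

Second, for each $h\in\nu(N)$ there is a finite set $W\subseteq F$ such that $h\in\nu(N\cap U)$ for every subgroup $U\supseteq W$. For a variable take $W=\{h\}$. For $\nu=\nu_1\wedge\nu_2$ take the union of the sets for $h\in\nu_1(N)$ and $h\in\nu_2(N)$. For $\nu=\nu_1\vee\nu_2$ choose a factorization $h=h_1h_2$ with $h_j\in\nu_j(N)$ and take the union of the sets for $h_1$ and $h_2$.

Let $W$ be the finite set for $g\in\lambda(N)$, and let $F_0$ be the subgroup generated by the finitely many basis elements of $F$ that occur in the reduced words of the members of $W$. Then $F_0$ is free of finite rank and contains $W$, so $g\in\lambda(N\cap F_0)$, while $g\notin\mu(N)\supseteq\mu(N\cap F_0)$. Thus $\lambda\le\mu$ fails in $\mathcal N(F_0)$.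
\end{proof}

Many other varieties have the same congruence variety as groups: it suffices that the variety be congruence permutable and contain every group in a suitable guise.

\begin{corollary}\label{cor:guise}
Let $\mathcal K$ be a congruence permutable variety such that every group $G$ is the universe of some algebra $\mathbf G^*\in\mathcal K$ whose basic operations are polynomial operations of $G$. Then $\mathbf{Con}\,\mathcal K=\mathbf{Con}\,\mathcal G$.
\end{corollary}

\begin{proof}
The inclusion $\mathbf{Con}\,\mathcal K\subseteq\mathbf{Con}\,\mathcal G$ follows from Theorem~\ref{thm:main}. Conversely, every congruence of $G$ is preserved by the basic operations of $\mathbf G^*$, so $\operatorname{Con}G$ is a sublattice of $\operatorname{Con}\mathbf G^*$ and lies in $\mathbf{Con}\,\mathcal K$.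
\end{proof}

The corollary applies to loops, to quasigroups, and to every variety of loops defined by identities that hold in groups, since the Mal'cev term of Section~\ref{sec:background} is inherited. Among these are Moufang loops, defined by $z(x(zy))=((zx)z)y$; Bol loops, defined by $x(y(xz))=(x(yx))z$ or by its mirror image; and inverse property loops, defined by $(1/x)(xy)=y$ and $(yx)(x\backslash1)=y$. With $\mathbf G^*=(G;xy^{-1}z)$, it applies to heaps, the members of $\mathcal M$ that satisfy $p(p(x,y,z),u,v)=p(x,y,p(z,u,v))$, and to $\mathcal M$ itself. The last case says that the congruence identities of groups are exactly the lattice equations that congruence permutability of a variety forces, by itself, on its congruence lattices.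

A variety is \emph{locally finite} if its finitely generated members are finite, and \emph{congruence modular} if the modular law is one of its congruence identities.

\begin{corollary}\label{cor:locfin}
If $\mathcal K$ is a locally finite, congruence modular variety, then $\mathbf{Con}\,\mathcal K\subseteq\mathbf{Con}\,\mathcal G$. Hence $\mathbf{Con}\,\mathcal G$ is the largest congruence variety associated with any variety that is congruence permutable, or locally finite and congruence modular.
\end{corollary}

\begin{proof}
The theorem of Hobby and McKenzie stated in Section~\ref{sec:intro} gives $\mathbf{Con}\,\mathcal K\subseteq\mathbf{Con}\,\mathcal L$, and $\mathbf{Con}\,\mathcal L=\mathbf{Con}\,\mathcal G$ by Theorem~\ref{thm:answer}. Together with Corollary~\ref{cor:max}, this bounds the congruence varieties of both kinds by $\mathbf{Con}\,\mathcal G$, and the bound is attained because $\mathcal G$ is congruence permutable.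
\end{proof}

Groups cannot be replaced by abelian groups in these statements: $\mathcal G$ is itself congruence permutable, and $\mathbf{Con}\,\mathcal G\not\subseteq\mathbf{Con}\,\mathcal A$ by the theorem of P\'alfy and Szab\'o.

\begin{thebibliography}{9}

\bibitem{Day}
\emph{Alan Day's Early Work: Congruence Identities},
\texttt{http://math.hawaii.edu/\textasciitilde{}ralph/Preprints/day.pdf}.

\end{thebibliography}
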